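\title{Digraphs of defect two and diameter at least three are diregular}

\begin{abstract}
A digraph of maximum out-degree $d$ and diameter $k$ has at most $M_{d,k}=1+d+\dots+d^k$ vertices. We prove that for $d\ge 2$ and $k\ge 3$ every such digraph with $M_{d,k}-2$ vertices has all out-degrees and all in-degrees equal to $d$, as had been conjectured. The range of $k$ is best possible: for $k=2$ and every $d\ge 2$ there is a digraph of order $M_{d,2}-2$ with a vertex of in-degree $2d$. The proof studies the nonnegative matrix $R=I+A+\dots+A^k-J$, which counts redundant short walks, and combines the positivity of $AR$ and $A^2R$ with a trace identity for closed walks.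
\end{abstract}

\section{Introduction}

Digraphs are finite and, unless we say otherwise, have no loops and no parallel arcs; a pair of opposite arcs is allowed. A \emph{walk of length $i$} is a sequence of $i$ arcs, each starting where the previous one ends; each vertex has a \emph{trivial} walk of length $0$. The \emph{diameter} is the least $k$ such that every vertex reaches every other vertex by a directed path of length at most $k$. If all out-degrees are at most $d$, then at most $d^i$ walks of length $i$ start at a given vertex, so a digraph of maximum out-degree $d$ and diameter $k$ has at most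
\[
M_{d,k}=1+d+d^2+\dots+d^k
\]
vertices. This is the \emph{Moore bound}, and the \emph{defect} of the digraph is $M_{d,k}$ minus its order. A \emph{$(d,k,2)$-digraph} is a digraph of maximum out-degree $d$, diameter $k$ and defect $2$. A digraph is \emph{diregular of degree $d$} if every vertex has out-degree $d$ and in-degree $d$.

It is known that for $d\ge2$ and $k\ge3$ every vertex of a $(d,k,2)$-digraph has out-degree exactly $d$: a missing out-arc removes far more than two walks from the count above (Lemma~\ref{lem:basic}). For in-degrees there is no such count. Their average is $d$, but the hypothesis does not bound them, so the Moore bound says nothing about the reversed digraph. Still, one expects them to equal $d$. Let $A$ be the adjacency matrix and $J$ the all-ones matrix. If the defect is $0$, then each vertex reaches each vertex by exactly one walk of length at most $k$, that is, $I+A+\dots+A^k=J$. Then $A$ commutes with $J$, and $AJ=JA$ says that all in-degrees are $d$. For defect $2$ the matrix $I+A+\dots+A^k$ exceeds $J$ by only two units in each row, and one may hope that so small an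 error cannot unbalance the in-degrees. This is the conjecture posed in \cite[Conjecture~1]{iwoca}: \emph{all digraphs of defect $2$ are diregular for diameter $k\ge3$ and maximum out-degree $d\ge2$.} We prove it.

\begin{theorem}\label{thm:main}
Let $d\ge2$ and $k\ge3$, and let $G$ be a digraph with maximum out-degree at most $d$, diameter at most $k$ and order $M_{d,k}-2$. Then $G$ is diregular of degree $d$. Here loops and parallel arcs may be allowed a priori, arcs being counted with multiplicity; they turn out not to occur.
\end{theorem}

The heuristic above does not use $k\ge3$, and it fails for $k=2$.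

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(1)] Let $d\ge2$ and $k\ge1$. All $(d,k,2)$-digraphs are diregular of degree $d$ if and only if $k\ne2$.
\item[(2)] Let $d\ge2$ and $k\ge3$, let $A$ be the adjacency matrix of a $(d,k,2)$-digraph, and let $R=I+A+\dots+A^k-J$. Then $R$ is a nonnegative integer matrix with all row sums and all column sums equal to $2$, and $AR=RA$. Every cycle has length at least $k$, and for every ordered pair $(z,v)$ of vertices there is at most one walk of length at most $k-1$ from $z$ to $v$.
\end{enumerate}
\end{theorem}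

The proof assumes that some in-degree differs from $d$ and measures the failure by the integer $T=\sum_v\max(d^-(v)-d,0)\ge1$, where $d^-(v)$ is the in-degree of $v$. The commutator $AR-RA$ is determined by the in-degrees (Section~\ref{sec:repeats}), and the inequality $AR\ge0$ gives $T\le 2d$. Section~\ref{sec:tools} sets up two tools, a trace identity and a consequence of $A^2R\ge0$, and shows that they settle defect $1$ in a few lines. For defect $2$, Sections~\ref{sec:second} and~\ref{sec:reduction} reduce everything to $T=d$ with a rigid pattern of in-degrees. This pattern does occur for $k=2$, in the example of Section~\ref{sec:kautz}; Section~\ref{sec:last} excludes it for $k\ge3$.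

\section{Diameter two: an unbalanced digraph}\label{sec:kautz}

We fix notation for the whole paper. For a digraph with vertex set $V$, the adjacency matrix $A$ has as entry $A(u,v)$ the number of arcs from $u$ to $v$, and $A^i(u,v)$ is the number of walks of length $i$ from $u$ to $v$. We write $N(u)$ for the set of out-neighbors of $u$ and $N^-(v)$ for the set of in-neighbors of $v$. Vectors indexed by $V$ are row vectors, with one exception: $\mathbf 1$ is the all-ones column, so that $J=\mathbf 1\mathbf 1^{\top}$ and $\mathbf 1y$ is the matrix with all rows equal to $y$. Further, $e_u$ is the unit vector at $u$, $\chi_Y$ is the indicator vector of $Y\subseteq V$, and $y(Y)=\sum_{v\in Y}y_v$ is the \emph{mass} of $y$ on $Y$; the mass of $y$ is $y(V)=y\mathbf 1$. Inequalities between vectors or matrices are entrywise, and $R_u$ is row $u$ of the matrix $R$.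

\begin{proposition}\label{prop:kautz}
For every $d\ge2$ there is a $(d,2,2)$-digraph $G$, with all out-degrees $d$, that has a vertex $u$ of in-degree $2d$. The $d$ out-neighbors of $u$ have in-degree $d-1$, all other vertices have in-degree $d$, and $A+A^2=J+\mathbf 1e_u$.
\end{proposition}

\begin{proof}
The Kautz digraph $K$ has as vertices the pairs $(a,b)$ with $a\ne b$ and $a,b\in\{0,\dots,d\}$, and arcs $(a,b)\to(b,c)$ for $c\ne b$. It has $d^2+d$ vertices and is diregular of degree $d$. From $(a,b)$ to $(c,e)$, equal or not, there is a walk of length $1$ or $2$: the arc $(a,b)\to(c,e)$ if $b=c$, and $(a,b)\to(b,c)\to(c,e)$ if $b\ne c$. Only $d+d^2$ walks of length $1$ or $2$ start at $(a,b)$, so this walk is unique.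

The vertices $u=(1,0)$ and $u'=(2,0)$ have the same out-neighbors $(0,c)$, $1\le c\le d$. Their in-neighborhoods $\{(c,1):c\ne1\}$ and $\{(c,2):c\ne2\}$ are disjoint and contain neither $u$ nor $u'$. Delete $u'$ and replace each arc $z\to u'$ by $z\to u$. No loop or parallel arc arises, and all out-degrees remain $d$. In the resulting digraph $G$ the vertex $u$ has in-degree $2d$, each $(0,c)$ has lost the arc from $u'$, and no other in-degree has changed.

Let $\varphi\colon V(K)\to V(G)$ send $u'$ to $u$ and fix the other vertices. It maps the out-arcs of each vertex $z$ of $K$ bijectively onto the out-arcs of $\varphi(z)$; for $z=u'$ this holds because $N(u)=N(u')$. Hence for $z\in V(G)$ the walks from $z$ in $G$ correspond bijectively to the walks from $z$ in $K$, and the number of walks of length $1$ or $2$ from $z$ to $v$ in $G$ is $|\varphi^{-1}(v)|$. This is the identity $A+A^2=J+\mathbf 1e_u$, and it shows that the diameter is at most $2$. The order is $d^2+d-1=M_{d,2}-2$, which exceeds $M_{d,1}=d+1$, so the diameter is exactly $2$.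
\end{proof}

In this digraph $R=I+A+A^2-J=I+\mathbf 1e_u$. For $d=2$, writing $ab$ for $(a,b)$, we have $u=10$ and five vertices:
\[
\begin{array}{c|c|c|c|c}
z & N(z) & \text{ends of walks of length }2 & R_z & d^-(z)\\ \hline
10 & 01,\ 02 & 10,\ 12,\ 10,\ 21 & 2e_{10} & 4\\
01 & 10,\ 12 & 01,\ 02,\ 10,\ 21 & e_{01}+e_{10} & 1\\
02 & 10,\ 21 & 01,\ 02,\ 10,\ 12 & e_{02}+e_{10} & 1\\
12 & 10,\ 21 & 01,\ 02,\ 10,\ 12 & e_{12}+e_{10} & 2\\
21 & 10,\ 12 & 01,\ 02,\ 10,\ 21 & e_{21}+e_{10} & 2
\end{array}
\]
Three features will reappear. The vertices of in-degree below $d$ form the out-neighborhood of the vertex of in-degree above $d$; the total surplus is $T=d$; and $R$ is a permutation matrix plus one unit per row placed at a vertex of large in-degree.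

\section{The repeat matrix}\label{sec:repeats}

From now on $d\ge2$, $k\ge3$, $\delta\in\{0,1,2\}$, and $G$ is a digraph, possibly with loops and parallel arcs, with out-degrees at most $d$, diameter at most $k$ and order $n=M-\delta$, where $M=M_{d,k}$. Only $\delta=2$ is needed for the theorems; the smaller defects cost nothing here and will show the method. Put $p(x)=1+x+\dots+x^k$ and
\[
R=p(A)-J .
\]
The number of walks of length at most $k$ from $u$ to $v$ is $1+R(u,v)$. We call $v$ a \emph{repeat of $u$} if $R(u,v)\ge1$, and a \emph{repeat} if it is a repeat of some vertex.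

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] Every vertex has out-degree $d$ and at least one in-neighbor.
\item[(b)] $R$ is a nonnegative integer matrix with all row sums $\delta$.
\item[(c)] For all $z,v$ there is at most one walk of length at most $k-1$ from $z$ to $v$. In particular $G$ has no loops, no parallel arcs, and no closed walk of length $\ell$ with $1\le\ell\le k-1$.
\item[(d)] Every vertex of a closed walk of length $k$ is a repeat of itself.
\item[(e)] If $N(u)=N(u')$, then $R_u-e_u=R_{u'}-e_{u'}$.
\end{enumerate}
\end{lemma}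

\begin{proof}
(a) If $u$ had out-degree at most $d-1$, then at most $(d-1)d^{i-1}$ walks of length $i\ge1$ would start at $u$, and at most $1+(d-1)M_{d,k-1}=M-M_{d,k-1}\le M-7<n$ vertices would be within distance $k$ of $u$. In-neighbors exist because $n\ge2$ and the diameter is finite.

(b) The diameter bound gives $p(A)\ge J$. By (a), $A\mathbf 1=d\mathbf 1$, so $p(A)$ has row sums $M$ and $R$ has row sums $M-n=\delta$.

(c) A loop at $v$ gives closed walks at $v$ of all lengths $0,1,\dots,k$, so $R(v,v)\ge k\ge3>\delta$, contrary to (b). Suppose that two distinct walks of length at most $k-1$ lead from $z$ to $v$. Then $R(z,v)\ge1$. Extending each of them by each arc from $v$ to an out-neighbor $w$ gives $2A(v,w)$ distinct walks of length at most $k$, so $R(z,w)\ge2A(v,w)-1\ge A(v,w)$. Since $w\ne v$, the row $R_z$ has mass at least $1+d\ge3>\delta$, again a contradiction. Parallel arcs are two walks of length $1$, and a short closed walk at $v$ together with the trivial walk gives two walks from $v$ to $v$.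

(d) Starting the closed walk at its vertex $v$ gives a walk of length $k$ from $v$ to $v$ besides the trivial one.

(e) By (c), $e_uA=\chi_{N(u)}=e_{u'}A$, so $e_u(p(A)-I)=e_{u'}(p(A)-I)$; subtract $\mathbf 1^{\top}$ from both sides.
\end{proof}

Let $\sigma$ be the vector with entries $\sigma_v=d^-(v)-d$, so that $\mathbf 1^{\top}A=d\mathbf 1^{\top}+\sigma$. There are $dn$ arcs, so $\sigma$ has mass $0$, and $G$ is diregular exactly when $\sigma=0$. The matrix $A$ commutes with $p(A)=J+R$, so the failure of $A$ to commute with $J$ has to be absorbed by $R$.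

\begin{lemma}\label{lem:comm}
We have
\begin{align}
AR&=RA+\mathbf 1\sigma,\label{eq:c1}\\
A^2R&=RA^2+\mathbf 1(\sigma A+d\sigma),\label{eq:c2}\\
A^3R&=RA^3+\mathbf 1(\sigma A^2+d\,\sigma A+d^2\sigma).\label{eq:c3}
\end{align}
\end{lemma}

\begin{proof}
Since $AJ=dJ$ and $JA=dJ+\mathbf 1\sigma$, the equation $A(J+R)=(J+R)A$ is \eqref{eq:c1}. Multiplying \eqref{eq:c1} on the left by $A$ gives $A^2R=(AR)A+d\mathbf 1\sigma=RA^2+\mathbf 1\sigma A+d\mathbf 1\sigma$. Multiplying again gives $A^3R=(AR)A^2+d\mathbf 1(\sigma A+d\sigma)$, and \eqref{eq:c1} turns this into \eqref{eq:c3}.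
\end{proof}

Row $u$ of \eqref{eq:c1} reads
\begin{equation}\label{eq:row}
\sum_{w\in N(u)}R_w=R_uA+\sigma ,
\end{equation}
and if, say, $R_u=e_r+e_{r'}$, then $R_uA=\chi_{N(r)}+\chi_{N(r')}$. So the repeats of the out-neighbors of $u$ are the out-neighbors of the repeats of $u$, counted with multiplicity and corrected by $\sigma$. The correction is the same for every $u$, and the left side is nonnegative. This is what makes $\sigma\ne0$ hard to sustain.

\medskip\noindent\textbf{Standing assumption.} From here to the end of Section~\ref{sec:last}, $G$ is not diregular, unless we say otherwise.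
\medskip

Write $\sigma=\sigma^+-\sigma^-$ with $\sigma^+,\sigma^-\ge0$ of disjoint supports $X$ (e\emph{x}cess in-degree) and $S$ (\emph{s}hort in-degree). Both vectors have the same mass $T\ge1$, so $X$ and $S$ are nonempty and $|S|\le T$. At $v\in S$, \eqref{eq:row} gives $(R_uA)_v\ge\sigma^-_v$. Hence $L_u=R_uA-\sigma^-$ is a nonnegative integer vector, and for every $u$
\begin{equation}\label{eq:L}
R_uA=\sigma^-+L_u,\qquad \sum_{w\in N(u)}R_w=\sigma^++L_u,\qquad L_u\mathbf 1=\delta d-T .
\end{equation}
In particular $T\le\delta d$, and every vertex in the support of $L_u$ is a repeat of an out-neighbor of $u$.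

\section{Two tools, and the case of defect one}\label{sec:tools}

\subsection*{Closed walks from traces}
The relations \eqref{eq:L} are local. A global input comes from the spectrum: when the rows of $R$ become equal after multiplication by a power of $A$, the eigenvalues of $A$ other than $d$ are $0$ or roots of unity, and the number of closed walks of length $k$ can be computed.

\begin{lemma}\label{lem:trace}
Let $B$ be a real square matrix with all row sums $b$, let $U=\{y:y\mathbf 1=0\}$, and let $\ell\ge1$, $j\ge0$. If $y(I+B+\dots+B^{\ell})B^j=0$ for all $y\in U$, then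
\[
\operatorname{tr}B^{\ell}-\operatorname{tr}B=b^{\ell}-b .
\]
\end{lemma}

\begin{proof}
Since $(yB)\mathbf 1=b\,y\mathbf 1$, the hyperplane $U$ is invariant under $y\mapsto yB$, and $B$ acts on the one-dimensional quotient as multiplication by $b$. So the eigenvalues of $B$, with algebraic multiplicity, are $b$ and the eigenvalues $\lambda_1,\lambda_2,\dots$ of the restriction to $U$, and $\operatorname{tr}B^i=b^i+\sum_m\lambda_m^i$. Each $\lambda=\lambda_m$ satisfies $(1+\lambda+\dots+\lambda^{\ell})\lambda^j=0$, so $\lambda=0$ or $\lambda^{\ell+1}=1$. In both cases $\lambda^{\ell}=\bar\lambda$. The sum $\sum_m\lambda_m=\operatorname{tr}B-b$ is real, so $\sum_m\lambda_m^{\ell}=\sum_m\bar\lambda_m=\operatorname{tr}B-b$.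
\end{proof}

\begin{lemma}\label{lem:closed}
If all rows of $RA^j$ are equal for some $j\ge0$, then $G$ has a closed walk of length $k$.
\end{lemma}

\begin{proof}
All rows of $p(A)A^j=JA^j+RA^j$ are equal, so $yp(A)A^j=0$ whenever $y\mathbf 1=0$. Lemma~\ref{lem:trace} with $\ell=k$ and $\operatorname{tr}A=0$ gives $\operatorname{tr}A^k=d^k-d>0$.
\end{proof}

The proof does not use the standing assumption. For $\delta=0$ we have $R=0$, so the lemma produces a closed walk of length $k$, hence a repeat, which is absurd: for $d\ge2$ and $k\ge3$ the Moore bound is not attained. The next lemma follows the same pattern: the trace produces a closed walk through repeats, and \eqref{eq:L} forbids it.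

\begin{lemma}\label{lem:extreme}
$T<\delta d$.
\end{lemma}

\begin{proof}
Suppose $T=\delta d$. Then $L_u=0$ for all $u$. Every vertex $w$ is an out-neighbor of some $u$, so $R_w\le\sigma^+$ by \eqref{eq:L}: all repeats lie in $X$. Also $R_uA=\sigma^-$ for all $u$, so $N(r)\subseteq S$ for every repeat $r$, and all rows of $RA$ are equal. By Lemmas~\ref{lem:closed} and~\ref{lem:basic}(d) there is an arc $x_0\to x_1$ between repeats. Then $x_1\in X$ and $x_1\in N(x_0)\subseteq S$, although $X\cap S=\emptyset$.
\end{proof}

\subsection*{The second-order inequality}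
The inequality $AR\ge0$ bounds $T$ from above. A lower bound comes from $A^2R\ge0$. Let $\alpha_v=(\sigma A)_v=\sigma(N^-(v))$ be the net surplus carried by the in-neighbors of $v$. For $v\in S$ and every $u$, entry $(u,v)$ of \eqref{eq:c2} gives
\begin{equation}\label{eq:second}
(R_uA^2)_v+\alpha_v-d\sigma^-_v=(A^2R)(u,v)\ge0 .
\end{equation}
If the first term could be dropped we would have
\begin{equation}\label{eq:star}
\alpha_v\ge d\sigma^-_v\qquad\text{for all }v\in S .
\end{equation}
Each unit of surplus is counted in $\alpha_v$ for at most $d$ vertices $v$, so \eqref{eq:star} leaves no slack.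

\begin{lemma}\label{lem:tight}
If \eqref{eq:star} holds, then $N(x)\subseteq S$ for all $x\in X$, $N(z)\cap S=\emptyset$ for all $z\in S$, and $\alpha_v=d\sigma^-_v$ for all $v\in S$. Moreover $d\le|S|\le T$.
\end{lemma}

\begin{proof}
Let $\tau(z)=|N(z)\cap S|\le d$. Summing \eqref{eq:star} over $S$,
\[
dT\le\sum_{v\in S}\alpha_v=\sum_z\sigma_z\tau(z)=\sum_{x\in X}\sigma^+_x\tau(x)-\sum_{z\in S}\sigma^-_z\tau(z)\le dT .
\]
Equality throughout gives $\tau=d$ on $X$, $\tau=0$ on $S$, and equality in \eqref{eq:star}. For $x\in X$ we get $d=|N(x)|\le|S|$.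
\end{proof}

\begin{example}[defect one]\label{ex:one}
Let $\delta=1$. Fix $v\in S$ and any vertex $u$, and write $R_u=e_r$. By \eqref{eq:L}, $(R_uA)_v\ge\sigma^-_v\ge1$, so $r\to v$ is an arc. Since $2\le k-1$, Lemma~\ref{lem:basic}(c) excludes a walk of length $2$ from $r$ to $v$, so $(R_uA^2)_v=0$ and \eqref{eq:second} yields \eqref{eq:star}. Then $T\ge d$ by Lemma~\ref{lem:tight} and $T<d$ by Lemma~\ref{lem:extreme}. The standing assumption is contradictory, so $G$ is diregular.
\end{example}

For $\delta=2$ this argument has two gaps. A row of $R$ may have one unit at an in-neighbor of $v$ and the other at a vertex with a walk of length $2$ to $v$, so \eqref{eq:star} needs a proof. And the two lemmas leave the range $d\le T<2d$. \emph{From now on $\delta=2$.}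

\section{The second-order inequality for defect two}\label{sec:second}

\begin{proposition}\label{prop:star}
Inequality \eqref{eq:star} holds.
\end{proposition}

\begin{proof}
Suppose $v\in S$ and $\beta=d\sigma^-_v-\alpha_v\ge1$. Let $B=N^-(v)$, and let $C$ be the set of vertices with a walk of length $2$ to $v$. Since $2\le k-1$, Lemma~\ref{lem:basic}(c) shows that $B$, $C$ and $\{v\}$ are pairwise disjoint and that column $v$ of $A^2$ is the indicator of $C$. Thus $(yA)_v=y(B)$ and $(yA^2)_v=y(C)$ for every vector $y$.

\emph{Step 1: the shape of $R$.} For every $u$, \eqref{eq:L} gives $R_u(B)\ge\sigma^-_v\ge1$ and \eqref{eq:second} gives $R_u(C)\ge\beta\ge1$. The row has mass $2$, so $\sigma^-_v=\beta=1$, hence $\alpha_v=d-1$, and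
\[
R_u=e_{b_u}+e_{c_u},\qquad b_u\in B,\quad c_u\in C,\qquad\text{for every }u .
\]
All repeats lie in $B\cup C$, so column $v$ of $R$ is zero: every vertex has exactly one walk of length at most $k$ to $v$.

\emph{Step 2: $T=2d-1$ and $S\cap(B\cup C)=\emptyset$.} We know $\sigma(B)=\alpha_v=d-1$, and the third identity \eqref{eq:c3} determines $\sigma(C)$. Its left side vanishes at $(u,v)$ because column $v$ of $R$ is zero. The vertices $b_u$ and $c_u$ have walks of length $1$ and $2$ to $v$, hence none of length $3\le k$, so $(R_uA^3)_v=0$. What remains is $0=\sigma(C)+d(d-1)-d^2$, that is, $\sigma(C)=d$. Therefore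
\[
2d-1=\sigma^+(B\cup C)-\sigma^-(B\cup C)\le T-\sigma^-(B\cup C),
\]
while $T\le2d-1$ by Lemma~\ref{lem:extreme}. So $T=2d-1$ and $\sigma^-$ vanishes on $B\cup C$.

\emph{Step 3: the vectors $L_u$.} Each $L_u$ has mass $1$, say $L_u=e_{\ell(u)}$, and \eqref{eq:L} reads
\[
\chi_{N(b_u)}+\chi_{N(c_u)}=\sigma^-+e_{\ell(u)},\qquad \sum_{w\in N(u)}R_w=\sigma^++e_{\ell(u)} .
\]
The vertex $c_u$ has an out-neighbor in $B$, the middle vertex of its walk to $v$. This out-neighbor is not in $S$, so by the first equation it is $\ell(u)$. The right side of that equation has only one unit outside $S$, and $N(c_u)$ uses it. Hence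
\begin{equation}\label{eq:bc}
\ell(u)\in B,\qquad N(b_u)\subseteq S,\qquad N(c_u)\subseteq S\cup B .
\end{equation}
By the second equation $\ell(u)$ is a repeat of some $w\in N(u)$; being in $B$, it equals $b_w$. So $N(\ell(u))\subseteq S$.

\emph{Step 4: the rows of $RA^2$ are equal.} Let $\Lambda$ be the matrix with rows $e_{\ell(u)}$, so that $RA=\mathbf 1\sigma^-+\Lambda$ and $AR=\mathbf 1\sigma^++\Lambda$. Unlike in Lemma~\ref{lem:extreme}, the rows of $RA$ need not be equal, so we multiply once more. The identity $A(RA)=(AR)A$ gives
\[
\Lambda A=A\Lambda+\mathbf 1(d\sigma^--\sigma^+A).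
\]
The columns of $\Lambda$ indexed by $S$ vanish, since $\ell(u)\in B$ and $B\cap S=\emptyset$; so do those of $A\Lambda$. Hence the rows of $\Lambda A$ agree in the columns indexed by $S$. Row $u$ of $\Lambda A$ is $\chi_{N(\ell(u))}$, which vanishes outside $S$. So all rows of $\Lambda A$ are equal, and so are those of $RA^2=\mathbf 1\sigma^-A+\Lambda A$.

\emph{Step 5: the contradiction.} By Lemmas~\ref{lem:closed} and~\ref{lem:basic}(d) there is a closed walk $(x_i)$, indices modulo $k$, with $x_i\in\{b_{x_i},c_{x_i}\}\subseteq B\cup C$ for all $i$. If $x_i=b_{x_i}$ for some $i$, then $x_{i+1}\in S$ by \eqref{eq:bc}, contrary to Step~2. So $x_i=c_{x_i}\in C$ for all $i$. Then $x_{i+1}\in S\cup B$ by \eqref{eq:bc}, and this set is disjoint from $C$.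
\end{proof}

\section{Reduction to $T=d$}\label{sec:reduction}

The conclusions of Lemma~\ref{lem:tight} now hold. If $T>d$, then the out-neighborhood of one repeat of $u$ is too small to cover $\sigma^-$, so both repeats of $u$ must send arcs into $S$. This turns out to force the extreme case $T=2d$.

\begin{proposition}\label{prop:Td}
$T=d$, $|S|=d$, $\sigma^-=\chi_S$, $N(x)=S$ for all $x\in X$, and $N(z)\cap S=\emptyset$ for all $z\in S$.
\end{proposition}

\begin{proof}
Suppose $T>d$, and let $\tau(z)=|N(z)\cap S|$ as before. If $R_u=e_r+e_{r'}$ (possibly $r=r'$), then $\tau(r)+\tau(r')=(R_uA)(S)\ge T$ by \eqref{eq:L}, and $\tau(r')\le d$. So every repeat $r$ has $\tau(r)\ge T-d>0$. Since $\tau=0$ on $S$, no vertex of $S$ is a repeat, and the columns of $R$ and of $A^2R$ indexed by $S$ vanish. With $\alpha_v=d\sigma^-_v$, \eqref{eq:second} gives $(R_uA^2)_v=0$ for all $u$ and all $v\in S$. As $0\le L_u\le R_uA$, also $(L_uA)_v=0$ for $v\in S$, so every vertex $w$ in the support of $L_u$ has $\tau(w)=0$. But such a $w$ is a repeat and has $\tau(w)>0$. Hence $L_u=0$ and $T=2d$, contrary to Lemma~\ref{lem:extreme}.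

So $T\le d$, and Lemma~\ref{lem:tight} gives $d=|S|=T$. Then $\sigma^-$, of mass $d$ and at least $1$ on each of the $d$ vertices of $S$, is $\chi_S$, and $N(x)\subseteq S$ becomes $N(x)=S$.
\end{proof}

\section{The case $T=d$}\label{sec:last}

This is the pattern of in-degrees in Proposition~\ref{prop:kautz}, with a set $X$ of vertices sharing the out-neighborhood $S$ in place of the single vertex $u$. We show that $R$ also has the shape seen there, a permutation $q$ of $V\setminus X$ plus one unit in $X$ per row. The permutation respects arcs, and its fixed points together with $X$ induce a subdigraph to which Lemma~\ref{lem:trace} applies with exponent $k-1$.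

\subsection*{Column sums of $R$}
So far we have used only the row sums of $R$. The column sums become accessible because $A$ now has an explicit left eigenvector.

\begin{lemma}\label{lem:columns}
There is $y\in X$ with $R_x=e_x+e_y$ for all $x\in X$; in particular $R_y=2e_y$. Every column of $R$ indexed by a vertex outside $X$ has sum $1$.
\end{lemma}

\begin{proof}
Let $\rho=\sigma^+/d$, a vector of mass $1$ with support $X$. Since $N(x)=S$ on $X$, we have $\rho A=\chi_S$, and so
\[
(\mathbf 1^{\top}+\rho)A=d\mathbf 1^{\top}+\sigma^+-\chi_S+\chi_S=d(\mathbf 1^{\top}+\rho).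
\]
By Lemma~\ref{lem:basic}(e), $\psi=R_x-e_x$ does not depend on $x\in X$; it is an integer vector of mass $1$, and $\rho R=\rho+\psi$. Let $r=\mathbf 1^{\top}R$ be the vector of column sums. Applying $p(A)=J+R$ to the eigenvector, which has mass $n+1$, and using $p(d)=M=n+2$, we get $(n+2)(\mathbf 1^{\top}+\rho)=(n+1)\mathbf 1^{\top}+r+\rho+\psi$, that is,
\[
r=\mathbf 1^{\top}+(n+1)\rho-\psi .
\]
Let $v\notin X$ and $x\in X$. Then $\psi_v=R(x,v)\ge0$ and $1-\psi_v=r_v\ge R(x,v)=\psi_v$. So the integer $\psi_v$ is $0$, and $r_v=1$. Thus $\psi$ is supported on $X$. If $X=\{y\}$, then $\psi=e_y$ because its mass is $1$. If $|X|\ge2$, then $\psi_x=R(x',x)\ge0$ for $x\ne x'$ in $X$, so $\psi\ge0$ and again $\psi=e_y$ with $y\in X$.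
\end{proof}

\subsection*{The permutation $q$}

\begin{lemma}\label{lem:q}
There are a permutation $q$ of $V\setminus X$ and a map $\xi\colon V\setminus X\to X$ with $R_u=e_{\xi(u)}+e_{q(u)}$ for all $u\notin X$. Moreover $q(S)=S$, and for all $u\notin X$
\begin{equation}\label{eq:q}
q(N(u)\setminus X)=N(q(u))\setminus X,\qquad |N(u)\cap X|=|N(q(u))\cap X| .
\end{equation}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:columns}, each $v\notin X$ is a repeat of exactly one vertex $o(v)$, and $R(o(v),v)=1$. We first determine the rows supported on $X$. If $R_u$ is such a row, then $R_uA=2\chi_S$, and \eqref{eq:row} gives $\sum_{w\in N(u)}R_w=\chi_S+\sigma^+$. So each $v\in S$ is a repeat of an out-neighbor of $u$, which means $o(S)\subseteq N(u)$. With $u=y$ we get $o(S)\subseteq S$. The map $o$ is injective on $S$: if $o(v)=o(v')=z$ with $v\ne v'$ in $S$, then $R_z=e_v+e_{v'}$, so $R_zA$ vanishes on $S$, contrary to $R_zA\ge\chi_S$ from \eqref{eq:L}. Hence $o(S)=S$, and a row $R_u$ supported on $X$ has $N(u)=S=N(y)$, both sets having $d$ elements. Lemma~\ref{lem:basic}(e) then gives $R_u=e_u+e_y$, so $u\in X$.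

Let $m=|X|$. The columns outside $X$ carry total mass $n-m$. The rows indexed by $X$ contribute nothing to it, and each of the other $n-m$ rows contributes at least $1$, hence exactly $1$. This gives the form of $R_u$, with $q(u)\notin X$. For $v\notin X$ we have $o(v)\notin X$ and $q(o(v))=v$, so $q$ is onto, hence a permutation with inverse $o$, and $q(S)=S$.

For $u\notin X$, \eqref{eq:row} gives
\[
\sum_{w\in N(u)}R_w=\chi_S+\chi_{N(q(u))}+\sigma^+-\chi_S=\chi_{N(q(u))}+\sigma^+ .
\]
Outside $X$ the left side is $\sum_{w\in N(u)\setminus X}e_{q(w)}$ and the right side is $\chi_{N(q(u))\setminus X}$. This is the first part of \eqref{eq:q}; the second follows because $q$ is injective and both out-neighborhoods have $d$ elements.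
\end{proof}

\subsection*{The fixed subdigraph}
A vertex $c\notin X$ is a repeat of itself exactly when $q(c)=c$. Let $F=\{c\notin X:q(c)=c\}$, and let $H$ be the subdigraph induced on $W=F\cup X$. In $H$ the matrix $R$ looks as it did in Section~\ref{sec:kautz}, where $q$ was the identity. We need two facts: $H$ branches somewhere, and $H$ contains enough walks.

\begin{lemma}\label{lem:branch}
Some vertex of $H$ has out-degree at least $2$ in $H$, and the sets $F\cap S$ and $F\setminus S$ are nonempty.
\end{lemma}

\begin{proof}
Since $R(y,y)=2$, there are three walks of length at most $k$ from $y$ to $y$. One is trivial, and by Lemma~\ref{lem:basic}(c) the other two have length $k$. Let $y=c_0\to c_1\to\dots\to c_k=y$ be one of them. Suppose $c_i\in X$ with $0<i<k$; then $c_{i+1}\in S=N(y)$. If $i=k-1$, this says $y\in S$, which is false. If $i<k-1$, then $y\to c_{i+1}\to\dots\to c_k=y$ is a closed walk of length $k-i$ with $2\le k-i\le k-1$, which does not exist. So $c_1,\dots,c_{k-1}\notin X$, and they are repeats of themselves by Lemma~\ref{lem:basic}(d), hence lie in $F$. Both closed walks therefore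 lie in $H$. They are distinct, have the same length and start at $y$, so they leave some common vertex by different arcs. Finally $c_1\in F\cap S$; and $c_2\in F$ because $2\le k-1$, while $c_2\notin S$ because no arc joins two vertices of $S$.
\end{proof}

\begin{lemma}\label{lem:inside}
For $c\in W$ and $v\in F$ there is exactly one walk in $G$ from $c$ to $v$ of length between $1$ and $k$, and it lies in $H$.
\end{lemma}

\begin{proof}
For $c\in X$ the row $R_c$ is supported on $X$, and for $c\in F$ it is $e_{\xi(c)}+e_c$. So $R(c,v)=0$ if $c\ne v$, and there is one walk of length at most $k$, necessarily nontrivial; and $R(c,v)=1$ if $c=v$, and there are two walks, one of them trivial.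

Let $c=z_0\to\dots\to z_j=v$ be the unique walk with $1\le j\le k$. We apply $q$ to it. Put $z_i'=q(z_i)$ if $z_i\notin X$, and $z_0'=z_0$ if $z_0\in X$. If $i\ge1$ and $z_i\in X$, then $z_{i-1}\notin X$, because vertices of $X$ have their out-neighbors in $S$; let $z_i'$ be any vertex of $N(q(z_{i-1}))\cap X$, which is nonempty by \eqref{eq:q}. Then $z_i'\to z_{i+1}'$ is an arc for each $i<j$:
\begin{itemize}
\item if $z_i,z_{i+1}\notin X$, by the first part of \eqref{eq:q};
\item if $z_i\notin X$ and $z_{i+1}\in X$, by the choice of $z_{i+1}'$;
\item if $z_i\in X$, because $z_i'\in X$, $z_{i+1}\in S$ and $z_{i+1}'\in q(S)=S=N(z_i')$.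
\end{itemize}
Also $z_0'=c$ and $z_j'=v$. By uniqueness $z_i'=z_i$ for all $i$, so each $z_i\notin X$ is fixed by $q$.
\end{proof}

\begin{proposition}\label{prop:final}
The case $T=d$ does not occur.
\end{proposition}

\begin{proof}
Let $B$ be the adjacency matrix of $H$ and $D=B+B^2+\dots+B^k$. By Lemma~\ref{lem:inside}, $D(c,v)=1$ for all $c\in W$ and $v\in F$. We do not know the columns of $D$ indexed by $X$, but only their sum matters, since all vertices of $X$ have the same out-neighbors. Let $\kappa(c)=\sum_{x\in X}D(c,x)$, and let $b(c)$ be the out-degree of $c$ in $H$.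

\emph{The functions $b$ and $\kappa$ are constant.} Let $c\in W$ and $v\in F$. Entry $(c,v)$ of $BD$ is $b(c)$. Entry $(c,v)$ of $DB$ is the sum of $D(c,w)$ over $w\in N^-(v)\cap W$; the terms with $w\in F$ are $1$, and $N^-(v)$ contains all of $X$ if $v\in S$ and no vertex of $X$ if $v\notin S$. Since $BD=DB$,
\[
b(c)=\begin{cases}|N^-(v)\cap F| & \text{if } v\in F\setminus S,\\ |N^-(v)\cap F|+\kappa(c) & \text{if } v\in F\cap S.\end{cases}
\]
Both kinds of $v$ exist by Lemma~\ref{lem:branch}. The first shows that $b(c)=b$ is constant, and then the second shows that $\kappa$ is constant.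

\emph{The trace.} Let $z$ be a vector on $W$ of mass $0$. Then $zD$ vanishes on $F$, and its mass on $X$ is $\sum_cz_c\kappa(c)=0$. The rows of $B$ indexed by $X$ all equal $\chi_{S\cap F}$, so $zDB=0$. Since $DB=(I+B+\dots+B^{k-1})B^2$, Lemma~\ref{lem:trace} applies with $\ell=k-1$ and $j=2$. By Lemma~\ref{lem:basic}(c), $\operatorname{tr}B=\operatorname{tr}B^{k-1}=0$, so $b^{k-1}=b$. As $k-1\ge2$, this forces $b\in\{0,1\}$, while $b\ge2$ by Lemma~\ref{lem:branch}.
\end{proof}

\section{Proofs of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:main}]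
By Lemma~\ref{lem:basic}, all out-degrees are $d$ and there are no loops or parallel arcs. If $G$ were not diregular, Proposition~\ref{prop:Td} would give $T=d$, which Proposition~\ref{prop:final} excludes.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(1) For $k\ge3$ this is Theorem~\ref{thm:main}, and for $k=2$ Proposition~\ref{prop:kautz} gives a $(d,2,2)$-digraph that is not diregular. A $(d,1,2)$-digraph would have $d-1$ vertices and a vertex with $d$ distinct out-neighbors, so none exists and the statement holds vacuously for $k=1$.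

(2) Nonnegativity, the row sums and the statements on cycles and walks are parts (b) and (c) of Lemma~\ref{lem:basic}. By Theorem~\ref{thm:main}, $\sigma=0$. So \eqref{eq:c1} gives $AR=RA$, and $\mathbf 1^{\top}A=d\mathbf 1^{\top}$ gives $\mathbf 1^{\top}R=(M-n)\mathbf 1^{\top}=2\cdot\mathbf 1^{\top}$.
\end{proof}

\begin{remark}
The hypothesis $k\ge3$ is used to exclude loops in Lemma~\ref{lem:basic}(c), to separate walks of lengths $1$, $2$ and $3$ in Example~\ref{ex:one} and Proposition~\ref{prop:star}, to find a vertex of $F\setminus S$ in Lemma~\ref{lem:branch}, and in the last line of Proposition~\ref{prop:final}. The last use cannot be avoided. In the digraph of Proposition~\ref{prop:kautz} we have $X=\{u\}$, $S=N(u)$ and $R=I+\mathbf 1e_u$. So the conclusions of Proposition~\ref{prop:Td} and Lemmas~\ref{lem:columns} and~\ref{lem:q} hold with $y=u$ and $q$ the identity, $H$ is the whole digraph, $b=d$ and $D=J+\mathbf 1e_u$. The hypothesis of Lemma~\ref{lem:trace} holds with $\ell=k-1=1$, but its conclusion is then the empty identity $0=0$. The hypothesis $d\ge2$ enters through $M_{d,k-1}\ge7$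 and $1+d>2$ in Lemma~\ref{lem:basic} and through $d^k-d>0$ in Lemma~\ref{lem:closed}.
\end{remark}

\begin{thebibliography}{1}

\bibitem{iwoca}
\texttt{https://www.mimuw.edu.pl/\textasciitilde rytter/MYPAPERS/IWOCA2007.pdf}

\end{thebibliography}
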